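
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Tree forcings that destroy $F_\sigma$ ideals add no random reals}

\begin{abstract}
Let $\varphi$ be a lower semicontinuous submeasure on $\omega$ whose ideal $\operatorname{Fin}(\varphi)$ of sets of finite submeasure is tall. The forcing $\mathbb P_\varphi$ of perfect finitely branching trees whose successor sets have submeasure tending to infinity destroys $\operatorname{Fin}(\varphi)$, is $\omega^\omega$-bounding and adds a bounded eventually different real. We show that it never adds a random real: every real in the extension lies in a closed Lebesgue-null set coded in the ground model. The main tool is Lov\'asz's theorem on the chromatic number of Kneser graphs. It allows one to exclude a fixed proportion of the possible values of a name above all nodes of a level at once, at a cost in norm that does not depend on the number of nodes. For new reals the same conclusion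 holds with any $\sigma$-finite Borel measure from the ground model in place of Lebesgue measure, and for a wider class of tree forcings. It does not extend to all Hausdorff gauge functions.
\end{abstract}

\section{The question and the answer}

\subsection*{Ideals and submeasures}

An \emph{ideal} on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions that contains all finite sets and does not contain $\omega$. It is \emph{tall} if every infinite $X\subseteq\omega$ has an infinite subset in $\mathcal I$. A forcing \emph{destroys} $\mathcal I$ if it adds an infinite $X\subseteq\omega$ with $X\cap A$ finite for every ground-model $A\in\mathcal I$. The ground model is denoted by $V$.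

A \emph{submeasure} on $\omega$ is a function $\varphi:\mathcal P(\omega)\to[0,\infty]$ such that $\varphi(\emptyset)=0$, $\varphi(A)\le\varphi(B)$ whenever $A\subseteq B$, $\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, and $\varphi(\{n\})<\infty$ for all $n$. It is \emph{lower semicontinuous} if $\varphi(A)=\lim_n\varphi(A\cap n)$ for every $A\subseteq\omega$. Put $\operatorname{Fin}(\varphi)=\{A\subseteq\omega:\varphi(A)<\infty\}$. By Mazur's theorem, an ideal is $F_\sigma$ if and only if it has the form $\operatorname{Fin}(\varphi)$ for a lower semicontinuous submeasure $\varphi$. An example is $\varphi(A)=\sum_{n\in A}\frac1{n+1}$. Its ideal is tall, because every infinite set contains an infinite set with finite sum.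

Throughout, $\varphi$ is a lower semicontinuous submeasure such that $\mathcal I=\operatorname{Fin}(\varphi)$ is a tall ideal. Then $\varphi(\omega)=\infty$, so by lower semicontinuity there are finite sets of arbitrarily large submeasure. Tallness enters only through the following observation.

\begin{lemma}\label{lem:singletons}
$c:=\sup_n\varphi(\{n\})<\infty$. Hence a set $A$ with $\varphi(A)>c$ has at least two elements.
\end{lemma}

\begin{proof}
Otherwise there are distinct $n_j$ with $\varphi(\{n_j\})\ge j$. Every infinite subset of $\{n_j:j\in\omega\}$ has infinite submeasure, so no such subset is in $\mathcal I$, against tallness.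
\end{proof}

\subsection*{The forcing}

A \emph{tree} is a nonempty $T\subseteq\omega^{<\omega}$ closed under initial segments. It is \emph{perfect} if every node has two incomparable extensions in $T$; in particular it has no terminal nodes. For $t\in T$ let $\operatorname{succ}_T(t)=\{n: t^\frown n\in T\}$. The forcing $\mathbb P_\varphi$ consists of all perfect finitely branching trees $T$ with $\lim_{t\in T}\varphi(\operatorname{succ}_T(t))=\infty$, meaning that for every $n$ only finitely many $t\in T$ satisfy $\varphi(\operatorname{succ}_T(t))\le n$. The order is inclusion; smaller trees are stronger. If $t\in T\in\mathbb P_\varphi$, then the nodes of $T$ comparable with $t$ again form a condition. So there is exactly one branch $\dot x_{\mathrm{gen}}\in\omega^\omega$ that passes through all trees in the generic filter.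

The defining property of a condition is that one may delete a set of bounded submeasure from almost all successor sets. Let $T\in\mathbb P_\varphi$, and for each $s\in T$ let $D_s\subseteq\omega$ satisfy $\varphi(D_s)\le d$, where $d<\infty$ and $(D_s)_{s\in T}\in V$. Choose $N$ with $\varphi(\operatorname{succ}_T(s))>c+d$ for all $s\in T$ with $|s|\ge N$, and put
\[
T'=\{s\in T:\ s(n)\notin D_{s\restriction n}\text{ for all } n \text{ with } N\le n<|s|\}.
\]
If $s\in T'$ and $|s|\ge N$, then $\operatorname{succ}_{T'}(s)=\operatorname{succ}_T(s)\setminus D_s$, so $\varphi(\operatorname{succ}_{T'}(s))\ge\varphi(\operatorname{succ}_T(s))-d>c$. Hence $s$ has two successors in $T'$, and the submeasures of the successor sets of $T'$ still tend to infinity. Up to level $N$ the trees $T$ and $T'$ agree. Thus $T'\in\mathbb P_\varphi$, and $T'$ forces $\dot x_{\mathrm{gen}}(n)\notin D_{\dot x_{\mathrm{gen}}\restriction n}$ for all $n\ge N$.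

This has two consequences. Taking $D_s=A$ for a fixed $A\in\mathcal I$, we see that $\dot x_{\mathrm{gen}}(n)\notin A$ for almost all $n$. Applied to finite $A$ this shows that $\dot x_{\mathrm{gen}}(n)\to\infty$, so the range of $\dot x_{\mathrm{gen}}$ is an infinite set that meets each $A\in\mathcal I$ in a finite set. Hence $\mathbb P_\varphi$ destroys $\mathcal I$. Taking $D_s=\{h(|s|)\}$ and $d=c$, we see that $\dot x_{\mathrm{gen}}(n)\ne h(n)$ for almost all $n$, for every ground-model $h\in\omega^\omega$; in particular $\dot x_{\mathrm{gen}}$ is new. Moreover a condition $T$ forces $\dot x_{\mathrm{gen}}(n)\le\max\{s(n):s\in T,\ |s|=n+1\}$, a ground-model bound. So $\mathbb P_\varphi$ adds a bounded eventually different real in the following sense.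

\begin{definition}
A forcing \emph{adds a bounded eventually different real} if there are $g\in\omega^\omega$ in the ground model and a new $f\in\omega^\omega$ with $f(n)\le g(n)$ for all $n$ such that, for every ground-model $h\in\omega^\omega$ with $h\le g$, $f(n)\ne h(n)$ for all but finitely many $n$.
\end{definition}

It is also known that $\mathbb P_\varphi$ is $\omega^\omega$-bounding: every $f\in\omega^\omega$ in the extension is bounded pointwise by a ground-model function. We do not use this fact.

\subsection*{Random reals}

A real $x\in2^\omega$ in an extension is \emph{random} over the ground model if it belongs to no Borel Lebesgue-null set coded there. Random forcing is $\omega^\omega$-bounding too, and it too adds a bounded eventually different real. To see the latter, cut a random $x$ into consecutive blocks of lengths $1,2,3,\dots$ and let $f(n)<2^{n+1}$ be the number coded by the block of length $n+1$. For a ground-model $h$ the set of $x$ with $f(n)=h(n)$ infinitely often is null by the Borel--Cantelli lemma. So these two properties of $\mathbb P_\varphi$ do not prevent it from adding random reals, and it is natural to ask, as is done in \cite{Filters},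 whether $\mathbb P_\varphi$ can add random reals for some $\varphi$.

There is a reason to guess that it cannot. Suppose that at every node $t$ we color the possible successors with two colors and let a new real record the colors met along $\dot x_{\mathrm{gen}}$. Each successor set contains a monochromatic part of at least half its submeasure. Passing to these parts is affordable, since half of a quantity tending to infinity still tends to infinity, and it confines the next bit to one value once the earlier part of the branch is known. But different nodes of the same level may be forced to choose different colors, and then the set of values possible over the whole level has not shrunk. This is the difficulty of the problem. The answer is nevertheless negative.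

\begin{theorem}\label{thm:main}
Let $\varphi$ be a lower semicontinuous submeasure such that $\operatorname{Fin}(\varphi)$ is a tall ideal. For every $T\in\mathbb P_\varphi$ and every name $\dot x$ with $T\Vdash\dot x\in2^\omega$ there are $T^*\le T$ and a closed Lebesgue-null set $K\subseteq2^\omega$ coded in $V$ with $T^*\Vdash\dot x\in K$. Hence $\mathbb P_\varphi$ adds no random reals.
\end{theorem}

Section~\ref{sec:idea} explains the idea, starting with one and two nodes. Sections~\ref{sec:norms}--\ref{sec:fusion} contain the proof, carried out for a class of norms that includes $\varphi$. In Section~\ref{sec:measures} Lebesgue measure is replaced by an arbitrary $\sigma$-finite Borel measure (Theorem~\ref{thm:general}), and Section~\ref{sec:gauge} shows that one cannot go on to all Hausdorff gauge functions (Proposition~\ref{prop:gauge}).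

\section{The idea: excluding values above many nodes}\label{sec:idea}

In this informal section the \emph{norm} of a node $s$ of $T$ is $\varphi(\operatorname{succ}_T(s))$. Write $[n]=\{1,\dots,n\}$ and let $\binom{[n]}m$ be the set of its $m$-element subsets. Suppose $T$ forces $\dot v\in[n]$. Think of $\dot v$ as a long initial segment of $\dot x$, with $n$ possible values of equal weight. We want to pass to a stronger condition that excludes a set $A$ of values making up a fixed proportion of $[n]$, without changing $T$ up to a level $N$ and while keeping the norms from level $N$ on large. Repeating this for larger and larger $N$ in a fusion will drive the measure of the set of possible $\dot x$ to $0$.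

\emph{One node.} Let $t$ be the only node of level $N$. The tool is pure decision (a case of Lemma~\ref{lem:dichotomy}): if the norms of $t$ and of the nodes above it are large enough compared with $k$, then for each $A\subseteq[n]$ some stronger condition in which all nodes are comparable with $t$, and in which $t$ and all nodes above it have norm at least $k$, decides whether $\dot v\in A$. Let us call a condition of this form a $k$-large condition above $t$. With $n=2m$ and $|A|=m$ it excludes either $A$ or its complement. Half of the values are gone.

\emph{Two nodes.} Let $t_0,t_1$ be the nodes of level $N$. For a fixed $A$, the condition above $t_0$ may exclude $A$ while the one above $t_1$ excludes the complement, and their union excludes nothing. The remedy is to consider many sets $A$ at once. Let $\mathcal U_i$ be the family of all $A\in\binom{[n]}m$ that \emph{cannot} be excluded by a $k$-large condition above $t_i$. Then $\mathcal U_i$ contains no two disjoint sets $A,B$. Indeed, decide purely above $t_i$ whether $\dot v\in A$: if not, $A$ has been excluded; if so, $B$ has been excluded, as $A\cap B=\emptyset$. Now take $n=5$, $m=2$ and consider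
\[
\{1,2\},\ \{3,4\},\ \{5,1\},\ \{2,3\},\ \{4,5\}.
\]
Each of these sets is disjoint from the next one, cyclically. If each belonged to $\mathcal U_0$ or $\mathcal U_1$, we could color a cycle of length $5$ with two colors so that neighbors never share a color, which is impossible for an odd cycle. So one of the five pairs is in neither family, and this pair can be excluded above $t_0$ and above $t_1$ simultaneously. Two fifths of the values are gone.

\emph{Many nodes.} With $L$ nodes one could take $L+1$ pairwise disjoint sets $A$. Each $\mathcal U_t$ contains at most one of them, so some $A$ is in none. This excludes only a $\frac1{L+1}$ share of the values, which is not enough: in a fusion the $i$th level treated carries $L_i\ge2^i$ nodes, since all nodes from the first treated level on have at least two successors, and $\prod_i\bigl(1-\frac1{L_i+1}\bigr)$ stays positive. Repeating the step about $L$ times on the same level would divide the norms by a factor exponential in $L$, and nothing bounds $L$ in terms of the norms available at that level. We need a fixed share in one step, for every $L$. What makes the five pairs work is that their disjointness graph is not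 $2$-colorable, and the general fact of this kind is the following theorem.

\begin{theorem}[Lov\'asz \cite{Lovasz}]\label{thm:lovasz}
If $n\ge2m\ge2$ and the $m$-element subsets of an $n$-element set are covered by at most $n-2m+1$ families, then one of the families contains two disjoint sets.
\end{theorem}

With $n=4m$ it says that $2m+1$ nodes cannot prevent us from excluding a quarter of the values. For given $L$ we just need $m$ large, that is, many values, and this costs nothing, because $n$ grows when we look at longer initial segments of $\dot x$. (The number in the theorem is sharp. The families $\{A:i\in A\}$ for $i\le n-2m+1$, together with the family of all $m$-element subsets of the remaining $2m-1$ points, cover $\binom{[n]}m$, and none of these $n-2m+2$ families contains two disjoint sets.)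

\section{Trees with norms and pure decision}\label{sec:norms}

Subadditivity of $\varphi$ will be used only through its consequence $\varphi(A\cup B)\le2\max(\varphi(A),\varphi(B))$, and the submeasure may vary with the node. So we fix the following data in $V$: a constant $c\in[0,\infty)$, a nondecreasing $b:[0,\infty)\to[0,\infty)$ with $b(x)\ge x$, and for every $t\in\omega^{<\omega}$ a monotone function $\|\cdot\|_t:[\omega]^{<\omega}\to[0,\infty)$ on the finite subsets of $\omega$ with
\[
\|\emptyset\|_t=0,\qquad \|\{n\}\|_t\le c,\qquad \|A\cup B\|_t\le b\bigl(\max(\|A\|_t,\|B\|_t)\bigr).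
\]
Let $\mathbb P$ be the set of perfect finitely branching trees $T\subseteq\omega^{<\omega}$ such that for each $n$ only finitely many $t\in T$ satisfy $\|\operatorname{succ}_T(t)\|_t\le n$, ordered by inclusion. (If $\mathbb P$ is empty, everything below is vacuous.) For $\|\cdot\|_t=\varphi\restriction[\omega]^{<\omega}$, $b(x)=2x$ and the $c$ of Lemma~\ref{lem:singletons} we get $\mathbb P=\mathbb P_\varphi$. The \emph{norm} of a node $s$ of $T$ is $\|\operatorname{succ}_T(s)\|_s$. Two consequences of the axioms will be used:
\begin{align}
&\|A\|_t>c\ \Longrightarrow\ |A|\ge2;\label{eq:two}\\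
&\|A\cup B\|_t>b(r)\ \Longrightarrow\ \|A\|_t>r\ \text{ or }\ \|B\|_t>r.\label{eq:big}
\end{align}

For $t\in T\in\mathbb P$ let $T_t=\{s\in T:s\subseteq t\text{ or }t\subseteq s\}$; this is again a condition. We say that $T$ is \emph{$r$-large from $N$} if $\|\operatorname{succ}_T(s)\|_s\ge r$ for all $s\in T$ with $|s|\ge N$. Every condition is, for every $r$, $r$-large from some $N$. Write
\[
T'\le_{N,k}T
\]
if $T'\le T$, $T'\cap\omega^{\le N}=T\cap\omega^{\le N}$ and $T'$ is $k$-large from $N$.

\subsection*{Putting conditions together}

\begin{lemma}\label{lem:union}
Let $S^1,\dots,S^r\in\mathbb P$ with $r\ge1$, and let $S=S^1\cup\dots\cup S^r$. Then $S\in\mathbb P$. If every $S^i$ forces a sentence $\psi$, then so does $S$.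
\end{lemma}

\begin{proof}
The tree $S$ is perfect, since a node of $S^i$ has incomparable extensions already in $S^i$, and it is finitely branching. If $\|\operatorname{succ}_S(s)\|_s\le n$ and $s\in S^i$, then $\|\operatorname{succ}_{S^i}(s)\|_s\le n$ by monotonicity; for each $i$ this happens for only finitely many $s$. So $S\in\mathbb P$.

Suppose every $S^i$ forces $\psi$. We show that the conditions forcing $\psi$ are dense below $S$. Let $R\le S$. For $s\in R$ the set $J(s)=\{i:s\in S^i\}$ is nonempty, and it can only shrink as $s$ is extended. Choose $s\in R$ with $|J(s)|$ minimal and $i\in J(s)$. Then $J(s')=J(s)\ni i$ for all $s'\in R$ with $s'\supseteq s$, so $R_s\le S^i$ and $R_s\Vdash\psi$.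
\end{proof}

Call a family $\mathcal D\subseteq\mathbb P$ \emph{stable} if it is closed under passing to stronger conditions and under unions of finitely many, but at least one, of its members. By the lemma, $\{S:S\Vdash\psi\}$ is stable for every sentence $\psi$ of the forcing language.

We build conditions out of pieces whose norms are large from a given node on. For $T\in\mathbb P$, $t\in T$ and $k>c$, a \emph{$(t,k)$-condition below $T$} is an $S\in\mathbb P$ with $S\le T$, $t\in S$, all nodes of $S$ comparable with $t$, and $\|\operatorname{succ}_S(s)\|_s\ge k$ for all $s\in S$ with $s\supseteq t$.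

\begin{lemma}\label{lem:glue}
Let $T\in\mathbb P$, $k>c$, and let $\mathcal D$ be a stable family.
\begin{itemize}
\item[(a)] Let $t\in T$, $A\subseteq\operatorname{succ}_T(t)$ and $\|A\|_t\ge k$. If $S^a\in\mathcal D$ is a $(t^\frown a,k)$-condition below $T$ for each $a\in A$, then $\bigcup_{a\in A}S^a$ is a $(t,k)$-condition below $T$ and belongs to $\mathcal D$.
\item[(b)] If $S^t\in\mathcal D$ is a $(t,k)$-condition below $T$ for each $t\in T\cap\omega^N$, then $S=\bigcup_{t}S^t$ satisfies $S\le_{N,k}T$ and belongs to $\mathcal D$.
\end{itemize}
\end{lemma}

\begin{proof}
Both unions are finite, because $T$ is finitely branching, and nonempty; in (a) because $\|A\|_t\ge k>0=\|\emptyset\|_t$. So they are conditions below $T$ and belong to $\mathcal D$.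

(a) Every node of $S=\bigcup_aS^a$ is comparable with some $t^\frown a$, hence with $t$. The nodes $t^\frown a$ are pairwise incomparable. So $\operatorname{succ}_S(t)=A$, of norm at least $k$, and $\operatorname{succ}_S(s)=\operatorname{succ}_{S^a}(s)$ for $s\in S$ with $s\supseteq t^\frown a$.

(b) Since $T$ has no terminal nodes, each node of $T$ of length at most $N$ is an initial segment of some $t\in T\cap\omega^N$ and so lies in $S$. If $s\in S$, $|s|\ge N$ and $t=s\restriction N$, then $s$ and its successors in $S$ can only come from $S^t$. So $\operatorname{succ}_S(s)=\operatorname{succ}_{S^t}(s)$ has norm at least $k$.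
\end{proof}

\subsection*{Pure decision}

We want to enter a given dense family without moving up from the node $t$ we start with, and to keep control of the norms. Put
\[
\theta(k)=b(b(k))+1 .
\]
Thus $\theta(k)=4k+1$ for $\mathbb P_\varphi$. In a set of norm at least $\theta(k)$ one may discard two parts of norm below $k$ and still have norm above $b(k)\ge k$. This is exactly what the next proof needs. It is stated for two families: the pair $\psi,\neg\psi$ gives pure decision, and Section~\ref{sec:measures} uses another instance.

\begin{lemma}\label{lem:dichotomy}
Let $k>c$, $T\in\mathbb P$, $t\in T$, and suppose $\|\operatorname{succ}_T(s)\|_s\ge\theta(k)$ for all $s\in T$ with $s\supseteq t$. Let $\mathcal D_0,\mathcal D_1$ be stable families whose union is dense below $T$. Then some $(t,k)$-condition below $T$ belongs to $\mathcal D_0\cup\mathcal D_1$.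

In particular, for every sentence $\psi$ some $(t,k)$-condition below $T$ decides $\psi$.
\end{lemma}

\begin{proof}
The last statement is the case $\mathcal D_0=\{S:S\Vdash\psi\}$, $\mathcal D_1=\{S:S\Vdash\neg\psi\}$.

Call $s\in T$ with $s\supseteq t$ \emph{$i$-good} if some $(s,k)$-condition below $T$ belongs to $\mathcal D_i$, and \emph{bad} if it is neither $0$-good nor $1$-good. Suppose toward a contradiction that $t$ is bad. The plan is to collect bad nodes into a condition.

Let $s$ be bad, let $G_i(s)$ be the set of $a\in\operatorname{succ}_T(s)$ such that $s^\frown a$ is $i$-good, and let $B(s)=\operatorname{succ}_T(s)\setminus(G_0(s)\cup G_1(s))$. If $\|G_i(s)\|_s\ge k$, then Lemma~\ref{lem:glue}(a) would make $s$ $i$-good. So $\|G_0(s)\|_s,\|G_1(s)\|_s<k$ and $\|G_0(s)\cup G_1(s)\|_s\le b(k)$. Since $\|\operatorname{succ}_T(s)\|_s\ge\theta(k)>b(b(k))$, \eqref{eq:big} with $r=b(k)$ gives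
\[
\|B(s)\|_s>b(k)\ge k>c ,
\]
so $|B(s)|\ge2$ by \eqref{eq:two}. For all $a\in B(s)$ the node $s^\frown a$ is bad.

Let $B$ consist of all $s\subseteq t$ and all $s\in T$ with $s\supseteq t$ such that every $s'$ with $t\subseteq s'\subseteq s$ is bad. Then $B$ is a finitely branching tree, $t\in B$, and $\operatorname{succ}_B(s)=B(s)$ for $s\in B$ with $s\supseteq t$. Since $|B(s)|\ge2$, the tree $B$ is perfect. If $\|\operatorname{succ}_B(s)\|_s\le n$, then either $s\subsetneq t$, or $s\supseteq t$ and
\[
\|\operatorname{succ}_T(s)\|_s\le b\bigl(\max(b(k),\|B(s)\|_s)\bigr)\le b\bigl(\max(b(k),n)\bigr),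
\]
which leaves only finitely many $s$. So $B\in\mathbb P$ and $B\le T$.

By density there is $R\le B$ in $\mathcal D_0\cup\mathcal D_1$. All nodes of $R$ are comparable with $t$, and only finitely many $s\in R$ have $\|\operatorname{succ}_R(s)\|_s<k$. So there is $s\in R$ with $s\supseteq t$ such that $s$ and all nodes of $R$ above it have norm at least $k$ in $R$. Then $R_s$ is an $(s,k)$-condition below $T$, and $R_s\in\mathcal D_0\cup\mathcal D_1$ because these families are closed under passing to stronger conditions. So $s$ is $0$-good or $1$-good. But $s\in B$ is bad, a contradiction.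
\end{proof}

The bound on the norms of singletons is used to ensure that $B$ is perfect. Without tallness, sets of large submeasure may be singletons, as for $\varphi(A)=\sup A$ with $\operatorname{Fin}(\varphi)$ the ideal of finite sets, and then $B$ might be a single branch.

\section{Excluding values above a whole level}\label{sec:kneser}

We can now carry out Section~\ref{sec:idea} in general. The loss in norm, from $\theta(k)$ to $k$, does not depend on the number of nodes or of values.

\begin{proposition}\label{prop:kneser}
Let $k>c$ and let $T\in\mathbb P$ be $\theta(k)$-large from $N$. Let $n\ge2m\ge2$ with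
\[
|T\cap\omega^N|\le n-2m+1 ,
\]
and let $\dot v$ be a name with $T\Vdash\dot v\in[n]$. Then there are $A\in\binom{[n]}m$ and $T'\le_{N,k}T$ with $T'\Vdash\dot v\notin A$.
\end{proposition}

\begin{proof}
For $t\in T\cap\omega^N$ let
\[
\mathcal U_t=\Bigl\{A\in\tbinom{[n]}m:\text{ no }(t,k)\text{-condition below }T\text{ forces }\dot v\notin A\Bigr\}.
\]
No $\mathcal U_t$ contains two disjoint sets. For suppose $A,B\in\mathcal U_t$ and $A\cap B=\emptyset$. By Lemma~\ref{lem:dichotomy} some $(t,k)$-condition $S$ below $T$ decides whether $\dot v\in A$. If $S\Vdash\dot v\notin A$, then $A\notin\mathcal U_t$. If $S\Vdash\dot v\in A$, then $S\Vdash\dot v\notin B$, so $B\notin\mathcal U_t$. Either way we have a contradiction.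

There are at most $n-2m+1$ families $\mathcal U_t$, so by Theorem~\ref{thm:lovasz} they do not cover $\binom{[n]}m$. Fix $A\in\binom{[n]}m$ that lies in no $\mathcal U_t$. For each $t\in T\cap\omega^N$ there is a $(t,k)$-condition $S^t$ below $T$ with $S^t\Vdash\dot v\notin A$. By Lemma~\ref{lem:glue}(b), applied to the stable family $\{S:S\Vdash\dot v\notin A\}$, the tree $T'=\bigcup_tS^t$ is as required.
\end{proof}

\section{Fusion and the proof of Theorem~\ref{thm:main}}\label{sec:fusion}

\begin{lemma}\label{lem:fusion}
Let $N_0<N_1<\cdots$, let $k_i>c$ with $k_i\to\infty$, and let $T_i\in\mathbb P$ with $T_{i+1}\le_{N_i,k_i}T_i$ for all $i$. Then $T^*=\bigcap_iT_i\in\mathbb P$, and $T^*\le T_i$ for all $i$.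
\end{lemma}

\begin{proof}
For $j\ge i$ the trees $T_{j+1}$ and $T_j$ agree up to level $N_j\ge N_i$. Hence $T^*\cap\omega^{\le N_i}=T_i\cap\omega^{\le N_i}$ for every $i$. So $T^*$ is a finitely branching tree, and its nodes of length less than $N_0$ have successors in $T^*$. If $s\in T^*$ and $N_i\le|s|<N_{i+1}$, then $\operatorname{succ}_{T^*}(s)=\operatorname{succ}_{T_{i+1}}(s)$, as $T^*$ and $T_{i+1}$ agree up to level $N_{i+1}$, and this set has norm at least $k_i>c$ because $T_{i+1}\le_{N_i,k_i}T_i$. By \eqref{eq:two}, every node of length at least $N_0$ has two successors, and $T^*$ is perfect. Given $n$, choose $i_0$ with $k_i>n$ for all $i\ge i_0$. Then nodes of $T^*$ of norm at most $n$ have length less than $N_{i_0}$, and there are finitely many of them.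
\end{proof}

For $E\subseteq2^M$ let $[E]=\{x\in2^\omega:x\restriction M\in E\}$, and write $[\sigma]$ for $[\{\sigma\}]$. Let $\mu$ be Lebesgue measure on $2^\omega$. We shall produce closed sets of the form $K=\bigcap_i[E_i]$ with $E_i\subseteq2^{M_i}$ and $(E_i)_i\in V$. Such a set is coded in $V$, and $\dot x\in K$ means that $\dot x\restriction M_i\in E_i$ for all $i$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathbb P=\mathbb P_\varphi$, let $T\Vdash\dot x\in2^\omega$, and put $k_i=c+i+1$. We construct $T_i$, $N_i$, $M_i$ and $E_i\subseteq2^{M_i}$ with
\[
T_i\Vdash\dot x\restriction M_i\in E_i,\qquad [E_{i+1}]\subseteq[E_i],\qquad \mu([E_i])=(3/4)^i ,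
\]
starting with $T_0=T$, $M_0=0$ and $E_0=\{\emptyset\}$.

Given $T_i,M_i,E_i$, choose $N_i$, larger than $N_{i-1}$ if $i>0$, such that $T_i$ is $\theta(k_i)$-large from $N_i$. Now that the level is fixed, so is the number $|T_i\cap\omega^{N_i}|$, and we read enough of $\dot x$ to outnumber it: choose $j\ge2$ so large that for $m=|E_i|\,2^{j-2}$ we have $|T_i\cap\omega^{N_i}|\le2m+1$. Put $M_{i+1}=M_i+j$ and let $\sigma_1,\dots,\sigma_{4m}$ enumerate
\[
E_i^*=\{\sigma\in2^{M_{i+1}}:\sigma\restriction M_i\in E_i\} ,
\]
which has $|E_i|\,2^j=4m$ elements. Then $T_i\Vdash\dot x\restriction M_{i+1}\in E_i^*$. Let $\dot v$ name the index $v$ with $\dot x\restriction M_{i+1}=\sigma_v$. Proposition~\ref{prop:kneser} with $n=4m$, for which $n-2m+1=2m+1$, gives $A\in\binom{[4m]}m$ and $T_{i+1}\le_{N_i,k_i}T_i$ with $T_{i+1}\Vdash\dot v\notin A$. Put $E_{i+1}=\{\sigma_v:v\notin A\}$. We have discarded $m$ of $4m$ strings of equal length, so $\mu([E_{i+1}])=\frac34\mu([E_i])$; in particular $E_{i+1}\neq\emptyset$.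

By Lemma~\ref{lem:fusion}, $T^*=\bigcap_iT_i$ is a condition below $T$. It forces $\dot x\in K:=\bigcap_i[E_i]$. The set $K$ is closed, coded in $V$, and $\mu(K)\le(3/4)^i$ for all $i$, so $\mu(K)=0$. As $T$ and $\dot x$ were arbitrary, no condition forces a real to be random over $V$.
\end{proof}

The proof did not use lower semicontinuity of $\varphi$; it only ensures, via finite sets of large submeasure, that $\mathbb P_\varphi$ is not empty. Tallness was used only to get $c<\infty$.

\section{Arbitrary $\sigma$-finite measures}\label{sec:measures}

The fusion can be made to work for any measure. Two points change. Strings of the same length no longer have equal mass, so the values of $\dot v$ will be blocks of strings, each with at least a fixed share of the average mass. And a measure may have atoms. An atom lies in no null set, so the conclusion has to be restricted to \emph{new} reals, and each atom has to be avoided by hand.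

\begin{theorem}\label{thm:general}
Let $\mathbb P$ be as in Section~\ref{sec:norms}, let $\nu\in V$ be a $\sigma$-finite Borel measure on $2^\omega$, and let $G$ be $\mathbb P$-generic over $V$. Then every $y\in2^\omega\cap V[G]\setminus V$ lies in a closed $\nu$-null set coded in $V$.
\end{theorem}

\begin{lemma}\label{lem:blocks}
Let $\nu_c$ be a finite Borel measure on $2^\omega$ that vanishes on points. Let $E\subseteq2^M$ with $\nu_c([E])>0$ and let $m\ge1$. Then there are $M'\ge M$ and a partition of $\{\sigma\in2^{M'}:\sigma\restriction M\in E\}$ into sets $P_1,\dots,P_{4m}$ with $\nu_c([P_v])\ge\frac1{8m}\nu_c([E])$ for all $v$.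
\end{lemma}

\begin{proof}
Let $q=\nu_c([E])/4m$. There is $M'\ge M$ with $\nu_c([\sigma])<q/2$ for all $\sigma\in2^{M'}$. Otherwise the strings $\sigma$ with $\nu_c([\sigma])\ge q/2$ form an infinite binary tree; by K\"onig's lemma it has a branch $z$, and $\nu_c(\{z\})=\lim_j\nu_c([z\restriction j])\ge q/2$, contrary to the assumption on $\nu_c$. Now go through the strings in $2^{M'}$ extending members of $E$ one after another. Put them into $P_1$ until its mass is at least $q/2$, then into $P_2$ until its mass is at least $q/2$, and so on up to $P_{4m-1}$; put all remaining strings into $P_{4m}$. Each of the first $4m-1$ sets ends up with mass in $[q/2,q)$, since a single string adds less than $q/2$. The total mass is $4mq$, so the supply does not run out before they are complete, and more than $q$ is left for $P_{4m}$.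
\end{proof}

\begin{lemma}\label{lem:atom}
Let $k>c$ and let $T\in\mathbb P$ be $\theta(k)$-large from $N$. Let $a\in2^\omega\cap V$ and $T\Vdash\dot x\in2^\omega$, $T\Vdash\dot x\ne a$. Then there is $T'\le_{N,k}T$ such that $T'\Vdash\dot x\restriction M'\ne a\restriction M'$ for all sufficiently large $M'$.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be the family of all $S\le T$ for which there is $M'\in\omega$ with $S\Vdash\dot x\restriction M'\ne a\restriction M'$. If $M'$ is a witness for $S$, then so is every larger number. Hence finitely many members of $\mathcal D$ have a common witness, and by Lemma~\ref{lem:union} it is a witness for their union. So $\mathcal D$ is stable. It is dense below $T$, since $T\Vdash\dot x\ne a$. By Lemma~\ref{lem:dichotomy} with $\mathcal D_0=\mathcal D_1=\mathcal D$, for every $t\in T\cap\omega^N$ there is a $(t,k)$-condition below $T$ in $\mathcal D$. Their union is as required by Lemma~\ref{lem:glue}(b).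
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
We may assume that $\nu$ is finite. Indeed, if $\nu\neq0$ and $2^\omega$ is the disjoint union of Borel sets $X_n$ of finite measure, then $\sum2^{-n}\nu(X_n)^{-1}\nu(\,\cdot\cap X_n)$, summed over the $n$ with $\nu(X_n)>0$, is a finite measure with the same null sets. A finite measure has at most countably many points of positive mass, so $\nu=\nu_c+\nu_a$, where $\nu_c$ vanishes on points and $\nu_a$ is concentrated on a countable set $\{a_i:i\in\omega\}\subseteq2^\omega\cap V$. (Repetitions are allowed; if there are no atoms, take arbitrary points $a_i\in2^\omega\cap V$.)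

Let $T\Vdash\dot x\in2^\omega\setminus V$. It suffices to find $T^*\le T$ and a closed $\nu$-null set $K$ coded in $V$ with $T^*\Vdash\dot x\in K$. For the same then holds for every condition below $T$, so the conditions forcing $\dot x$ into some such set are dense below $T$, and if $T\in G$, the filter $G$ contains one of them.

Let $k_i=c+i+1$, $T_0=T$, $M_0=0$, $E_0=\{\emptyset\}$. Suppose that $T_i\Vdash\dot x\restriction M_i\in E_i\subseteq2^{M_i}$. Choose $N_i$, larger than $N_{i-1}$ if $i>0$, such that $T_i$ is $\theta(k_i)$-large from $N_i$. We define $T_{i+1}\le_{N_i,k_i}T_i$, $M_{i+1}\ge M_i$ and $E_{i+1}\subseteq2^{M_{i+1}}$ with $T_{i+1}\Vdash\dot x\restriction M_{i+1}\in E_{i+1}$ and $[E_{i+1}]\subseteq[E_i]$.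

\emph{Even $i$: reduce $\nu_c$.} If $\nu_c([E_i])=0$, change nothing: $T_{i+1}=T_i$, $M_{i+1}=M_i$, $E_{i+1}=E_i$. This is allowed since $\theta(k_i)\ge k_i$. Otherwise choose $m\ge1$ with $|T_i\cap\omega^{N_i}|\le2m+1$, and let $M_{i+1}$ and $P_1,\dots,P_{4m}$ be as in Lemma~\ref{lem:blocks} for $E=E_i$ and $M=M_i$. Let $\dot v$ name the $v$ with $\dot x\restriction M_{i+1}\in P_v$. Proposition~\ref{prop:kneser} with $n=4m$ gives $A\in\binom{[4m]}m$ and $T_{i+1}\le_{N_i,k_i}T_i$ with $T_{i+1}\Vdash\dot v\notin A$. Put $E_{i+1}=\bigcup_{v\notin A}P_v$. The $m$ blocks removed have total mass at least $\frac18\nu_c([E_i])$, so $\nu_c([E_{i+1}])\le\frac78\nu_c([E_i])$.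

\emph{Odd $i=2l+1$: avoid $a_l$.} Since $a_l\in V$, $T_i\Vdash\dot x\ne a_l$. By Lemma~\ref{lem:atom} with $a=a_l$ there are $T_{i+1}\le_{N_i,k_i}T_i$ and $M_{i+1}\ge M_i$ with $T_{i+1}\Vdash\dot x\restriction M_{i+1}\ne a_l\restriction M_{i+1}$. Put $E_{i+1}=\{\sigma\in2^{M_{i+1}}:\sigma\restriction M_i\in E_i\}\setminus\{a_l\restriction M_{i+1}\}$.

By Lemma~\ref{lem:fusion}, $T^*=\bigcap_iT_i$ is a condition, and $T^*\Vdash\dot x\in K:=\bigcap_i[E_i]$. The set $K$ is closed and coded in $V$. We have $\nu_c(K)=0$ by the even steps, and $K$ contains no $a_l$ by the odd steps. So $\nu(K)=0$.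
\end{proof}

\section{Gauge functions: a limit}\label{sec:gauge}

Lebesgue-null sets are those that can be covered by cylinders $[\sigma_i]$ with $\sum_i2^{-|\sigma_i|}$ arbitrarily small. One may ask whether $2^{-j}$ can be replaced here by functions that tend to $0$ more slowly. For a nonincreasing $h:\omega\to(0,\infty)$ with $h(j)\to0$, call $N\subseteq2^\omega$ \emph{$h$-null} if for every $\varepsilon>0$ there are $\sigma_i\in2^{<\omega}$ $(i\in\omega)$ with $N\subseteq\bigcup_i[\sigma_i]$ and $\sum_ih(|\sigma_i|)<\varepsilon$. The larger $h$ is, the fewer sets are $h$-null. A bounded eventually different real sets a limit.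

\begin{proposition}\label{prop:gauge}
If a forcing adds a bounded eventually different real, then, for a generic $G$, there are $h\in V$ and $y\in2^\omega\cap V[G]$ such that $y$ belongs to no $h$-null Borel set coded in $V$. In particular this holds for $\mathbb P_\varphi$.
\end{proposition}

The idea is to write the values of $f$ one after another into a binary real $y$, and to choose $h$ so slow that the strings in a cover of small total weight are long. Then the $i$th string of the $j$th cover is long enough to make a guess at one value of $f$, and different strings can be given different values to guess. A correct covering string makes a correct guess.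

\begin{proof}
Let $f\le g$ be a bounded eventually different real with its bound $g\in V$. In $V$ choose $\ell_n\ge1$ with $2^{\ell_n}>g(n)$ and injections $e_n:\{0,\dots,g(n)\}\to2^{\ell_n}$. Let $c_n=\ell_0+\dots+\ell_n$ and $I_n=[c_n-\ell_n,c_n)$, and let
\[
y=e_0(f(0))^\frown e_1(f(1))^\frown\cdots ,
\]
so that $I_n$ is the place of the $n$th block of $y$. Put $r(j)=|\{n:c_n\le j\}|$ and $h(j)=1/(r(j)+1)$. Then $h\in V$ is nonincreasing and tends to $0$. As $(c_n)$ is strictly increasing, $r(j)\ge n+1$ if and only if $c_n\le j$.

Suppose $y\in N$ for an $h$-null Borel set $N$ coded in $V$. In $V$, choose for each $j$ a sequence $(\sigma^j_i)_{i\in\omega}$ with $N\subseteq\bigcup_i[\sigma^j_i]$ and $\sum_ih(|\sigma^j_i|)<2^{-(j+1)}$. The summands are positive and tend to $0$, so we may reorder the sequence to make $h(|\sigma_i^j|)$ nonincreasing in $i$. Then $(i+1)\,h(|\sigma^j_i|)<2^{-(j+1)}$, that is, $r(|\sigma^j_i|)+1>(i+1)2^{j+1}$. Since these are integers,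
\[
r(|\sigma^j_i|)\ge(i+1)2^{j+1}\ge2^j(2i+1)=w_j(i)+1,\qquad\text{where } w_j(i)=2^j(2i+1)-1 .
\]
Hence $c_{w_j(i)}\le|\sigma^j_i|$, so $\sigma^j_i$ is defined on all of $I_{w_j(i)}$.

Every positive integer is uniquely a power of $2$ times an odd number, so $(j,i)\mapsto w_j(i)$ is a bijection from $\omega^2$ onto $\omega$. So we may define $p\in V$ with $p\le g$ by letting, for $w=w_j(i)$, $p(w)$ be the $v\le g(w)$ such that $e_w(v)$ is the string $\sigma^j_i\restriction I_w$, if there is one, and $p(w)=0$ otherwise.

The statements $N\subseteq\bigcup_i[\sigma^j_i]$ are $\Pi^1_1$ and therefore remain true in $V[G]$. So for every $j$ there is $i$ with $\sigma^j_i\subseteq y$. For $w=w_j(i)$ the string $\sigma^j_i\restriction I_w$ is then the $w$th block $e_w(f(w))$ of $y$, and $p(w)=f(w)$. Different $j$ give different $w$, so $f$ and $p$ agree infinitely often, contrary to the choice of $f$.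

Finally, $\mathbb P_\varphi$ adds a bounded eventually different real, as shown in Section~1.
\end{proof}

In summary, every new real added by $\mathbb P_\varphi$ lies, for each $\sigma$-finite Borel measure $\nu\in V$, in a closed $\nu$-null set coded in $V$. But there is a gauge $h\in V$ such that some real in the extension lies in no $h$-null Borel set coded in $V$.

\begin{thebibliography}{9}

\bibitem{Filters}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\~{}michael/reprints\_files/filters.pdf}.

\bibitem{Lovasz}
L. Lov\'asz,
\emph{Kneser's conjecture, chromatic number, and homotopy},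
J. Combin. Theory Ser. A \textbf{25} (1978), 319--324.

\end{thebibliography}

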